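\title{The Randi\'c index is at least the average distance}

\begin{abstract}
We prove the conjecture of Fajtlowicz that the Randi\'c index of a connected graph is at least its average distance, and we show that equality holds only for $K_2$. For graphs on $n$ vertices the difference exceeds $(\sqrt{n-1}-5)/3$, which is the best possible order, while the ratio of the two quantities can tend to $1$. The main step is a weighted inequality, sharp for paths, between $\sum_{ab\in E}1/\max(d_a,d_b)$ and the distances averaged against an arbitrary probability measure on the vertices. The proof is elementary and self-contained.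
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite simple connected graph with $n\ge2$ vertices. We write $d_v$ for the degree of a vertex $v$ and $\operatorname{dist}(x,y)$ for the number of edges in a shortest path from $x$ to $y$, with a subscript when the graph must be named. The \emph{Randi\'c index}, the \emph{Wiener index} and the \emph{average distance} of $G$ are
\[
R(G)=\sum_{ab\in E(G)}\frac1{\sqrt{d_ad_b}},\qquad
W(G)=\sum_{\{x,y\}}\operatorname{dist}(x,y),\qquad
\operatorname{ad}(G)=\frac{W(G)}{\binom n2},
\]
where $\{x,y\}$ runs over the unordered pairs of distinct vertices. Fajtlowicz conjectured that $R(G)\ge\operatorname{ad}(G)$ for every connected graph $G$; we take the problem from \cite{unicyclic}. Li and Shi proved the inequality when the minimum degree is at least $n/5$ and $n\ge15$, and Cygan, Pilipczuk and \v{S}krekovski proved it for all trees. We prove it for all connected graphs, without using either partial result.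

\begin{theorem}\label{thm:main}
For every connected graph $G$ with $n\ge2$ vertices, $R(G)\ge\operatorname{ad}(G)$, with equality if and only if $G=K_2$.
\end{theorem}

The index $R$ sees only the degrees at the two ends of each edge, while $\operatorname{ad}$ is a global quantity, so it is worth seeing why the two should be comparable. Each vertex $v$ lies on $d_v$ edges, hence
\begin{equation}\label{eq:n}
\sum_{ab\in E(G)}\Big(\frac1{d_a}+\frac1{d_b}\Big)=n .
\end{equation}
By the inequality between the geometric and the arithmetic mean, $R(G)\le n/2$, with equality for regular graphs. On the other side $\operatorname{ad}(G)\le(n+1)/3$, with equality for paths (Lemma~\ref{lem:wiener}). So regular graphs satisfy the conjecture, and so do paths $P_n$ with $n\geq 3$ vertices, for which $R=\frac{n-3}2+\sqrt2$. To make $R$ small one needs edges whose ends have very different degrees.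

\begin{example}[Stars]\label{ex:star}
For the star $K_{1,n-1}$ we have $R=(n-1)/\sqrt{n-1}=\sqrt{n-1}$ and $W=(n-1)+2\binom{n-1}2=(n-1)^2$, so $\operatorname{ad}=2-\frac2n$ and $R-\operatorname{ad}=\sqrt{n-1}-2+\frac2n$.
\end{example}

A star holds many vertices at small cost in $R$, but its distances are short. A path has long distances, but each inner edge costs $\frac12$. The dangerous graphs combine the two.

\begin{example}[Double brooms]\label{ex:broom}
Take a path with $L$ edges and attach $m=\lceil L^{3/2}\rceil$ leaves to each end; the resulting graph $B_L$ has $n=2m+L+1$ vertices. Both ends of a path edge have degree at least $2$, and a leaf edge has weight $1/\sqrt{m+1}$, so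
\[
R(B_L)\le\frac L2+\frac{2m}{\sqrt{m+1}}\le\frac L2+2\sqrt m=\frac L2\,(1+o(1))\qquad(L\to\infty).
\]
The $m^2$ pairs of leaves at opposite ends are at distance $L+2$, and $2m/n\to1$, so
\[
\operatorname{ad}(B_L)\ge\frac{m^2(L+2)}{\binom n2}\ge\frac{L+2}2\Big(\frac{2m}n\Big)^2=\frac L2\,(1+o(1)).
\]
Thus $\limsup R(B_L)/\operatorname{ad}(B_L)\le1$.
\end{example}

The double broom explains both the guess and the difficulty. Separating two clusters by a distance $L$ costs about $L/2$ in $R$, and two random vertices lie in different clusters only half of the time, so the two sides balance and no constant factor can be given away. The broom also behaves like a path carrying mass $\frac12$ at each end: bundles of leaves simulate a nonuniform measure almost for free. This suggests allowing arbitrary measures from the start, which also gives a statement that survives cutting a graph into pieces and deleting vertices, as the uniform measure does not. For a probability measure $\mu$ on $V(G)$ put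
\[
R'(G)=\sum_{ab\in E(G)}\frac1{\max(d_a,d_b)},\qquad
Q_\mu(G)=\sum_{(x,y):\,x\ne y}\mu_x\mu_y\big(\operatorname{dist}(x,y)-2\big),
\]
the second sum being over ordered pairs. We call $1/\max(d_a,d_b)$ the \emph{weight} of the edge $ab$.

\begin{theorem}\label{thm:weighted}
For every connected graph $G$ with $n\ge2$ vertices and every probability measure $\mu$ on $V(G)$,
\[
Q_\mu(G)\le R'(G)-1 .
\]
\end{theorem}

Both definitions are fitted to bundles of leaves. In $R'$ the $m$ leaf edges at an end of a broom weigh $m/(m+1)<1$ in total. In $Q_\mu$ two leaves at the same vertex are at distance $2$ and contribute nothing, exactly like the omitted diagonal terms; so merging such leaves into one leaf carrying their total mass does not change $Q_\mu$.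

\begin{example}[Two-point measures]\label{ex:path}
Mass $\frac12$ on each of two vertices at distance $D$ gives $Q_\mu=\frac12(D-2)$, so Theorem~\ref{thm:weighted} contains the bound $R'(G)\ge\operatorname{diam}(G)/2$. For the path $P_n$, $n\ge3$, all $n-1$ edges have weight $\frac12$, and mass $\frac12$ at each end gives $Q_\mu=\frac{n-3}2=R'(P_n)-1$.
\end{example}

Since $\sqrt{d_ad_b}\le\max(d_a,d_b)$, we have $R\ge R'$. This alone does not give Theorem~\ref{thm:main}: for stars with $n\ge3$, $R'=1<\operatorname{ad}$. An edge-by-edge comparison of $R$, $R'$ and \eqref{eq:n} recovers what is lost, with room to spare.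

\begin{theorem}\label{thm:quant}
Let $G$ be a connected graph with $n\ge2$ vertices and let $s=\sqrt{n-1}$. Then
\begin{align}
R(G)&\ge\frac{(s-1)R'(G)+n}{s+1},\label{eq:RR}\\
R'(G)&\ge1+\frac{n-1}n\big(\operatorname{ad}(G)-2\big),\label{eq:Rad}\\
R(G)-\operatorname{ad}(G)&\ge\frac{(s-1)(s-2)(s^2-s-1)}{3(s+1)(s^2+1)}>\frac{\sqrt{n-1}-5}3 .\label{eq:gap}
\end{align}
The order $\sqrt n$ of the gap in \eqref{eq:gap} is best possible. Theorem~\ref{thm:weighted} is an equality for all paths $P_n$, $n\ge3$, with a suitable $\mu$. The constant $1$ in $R\ge1\cdot\operatorname{ad}$ is best possible even asymptotically.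
\end{theorem}

The three sharpness assertions are the examples above: stars have a gap of order $\sqrt n$ (Example~\ref{ex:star}), paths are treated in Example~\ref{ex:path}, and Example~\ref{ex:broom} together with Theorem~\ref{thm:main} gives $R(B_L)/\operatorname{ad}(B_L)\to1$.

Section~\ref{sec:tools} contains the two basic tools and shows the main idea on a graph with six vertices. Sections~\ref{sec:shape}--\ref{sec:end} prove Theorem~\ref{thm:weighted} by ruling out a minimal counterexample. Section~\ref{sec:deduce} derives \eqref{eq:RR}--\eqref{eq:gap} and Theorem~\ref{thm:main}.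

\section{Charging edges, cutting and deleting}\label{sec:tools}

Call a connected graph with at least two vertices \emph{good} if the inequality of Theorem~\ref{thm:weighted} holds for every $\mu$.

The advantage of $R'$ over $R$ is that the weight of an edge depends on one endpoint only. A total order $\prec$ of $V(G)$ is a \emph{degree order} if $a\prec b$ implies $d_a\le d_b$; ties may be broken as we please.

\begin{lemma}\label{lem:order}
Let $\prec$ be any total order of $V(G)$ and let $k_b$ be the number of neighbors of $b$ that precede $b$. Then $R'(G)\le\sum_bk_b/d_b$, with equality if $\prec$ is a degree order. Moreover $R'(G)\ge1$.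
\end{lemma}

\begin{proof}
Charge each edge $ab$ with $a\prec b$ the amount $1/d_b$. This is at least its weight, and equal to it in a degree order; the charges at $b$ add up to $k_b/d_b$. In a degree order the last vertex has $k_b=d_b$ and contributes $1$.
\end{proof}

When we modify a graph we shall keep its degree order. It need not be a degree order of the new graph, but the lemma still bounds the new value of $R'$ from above, and only the terms at vertices whose neighborhood has changed must be recomputed.

\begin{lemma}\label{lem:base}
Every connected graph of diameter at most $2$ is good, and $P_4$ is good.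
\end{lemma}

\begin{proof}
If the diameter is at most $2$, then $Q_\mu\le0\le R'-1$. In $P_4$ only the pair of ends $x,y$ is at distance greater than $2$, so $Q_\mu\le2\mu_x\mu_y\le\frac12=R'(P_4)-1$.
\end{proof}

A \emph{cut vertex} of a connected graph is a vertex whose deletion disconnects it. At a cut vertex $c$ distances across $c$ add. Each side sees the other side only through $c$, so we replace the other side by one leaf at $c$ carrying its mass. The constants $-2$ and $-1$ in Theorem~\ref{thm:weighted} are exactly those that make this operation additive.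

\begin{lemma}\label{lem:cut}
Let $c$ be a cut vertex of $G$ and let $V(G)\setminus\{c\}=X_1\cup X_2$ be a partition with no edges between $X_1$ and $X_2$ and $|X_1|,|X_2|\ge2$. Let $G_i$ be the subgraph induced by $X_i\cup\{c\}$ with one new leaf $\ell_i$ attached at $c$. Then $G_1$ and $G_2$ are connected and have fewer vertices than $G$, and if both are good then $G$ is good.
\end{lemma}

\begin{proof}
Every component of $G-c$ contains a neighbor of $c$, so $G_i$ is connected, and $|V(G_i)|=|X_i|+2=n+1-|X_{3-i}|<n$; this is the only use of $|X_i|\ge2$. Given $\mu$, let $\mu^1$ on $G_1$ agree with $\mu$ on $X_1\cup\{c\}$ and put mass $\mu(X_2)$ on $\ell_1$; let $\mu^2$ on $G_2$ agree with $\mu$ on $X_2$, put mass $0$ on $c$ and mass $\mu(X_1\cup\{c\})$ on $\ell_2$. Pairs inside $X_1\cup\{c\}$ or inside $X_2$ have the same distance in $G_1$ or $G_2$ as in $G$. For $x\in X_1\cup\{c\}$ and $y\in X_2$,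
\[
\operatorname{dist}(x,y)-2=\big(\operatorname{dist}(x,c)+1-2\big)+\big(\operatorname{dist}(y,c)+1-2\big),
\]
and the two brackets are $\operatorname{dist}_{G_1}(x,\ell_1)-2$ and $\operatorname{dist}_{G_2}(y,\ell_2)-2$. Multiplying by $\mu_x\mu_y$ and summing gives
\[
Q_\mu(G)=Q_{\mu^1}(G_1)+Q_{\mu^2}(G_2)\le R'(G_1)+R'(G_2)-2 .
\]
It remains to show $R'(G_1)+R'(G_2)\le R'(G)+1$. Let $c$ have $\delta_i\ge1$ neighbors in $X_i$ and degree $d=\delta_1+\delta_2$. In $G_i$ the degree of $c$ is $\delta_i+1\le d$, and all other old degrees are unchanged. So edges not at $c$ keep their weights, and the weight of an edge $ca$ with $a\in X_i$ grows by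
\[
\frac1{\max(\delta_i+1,d_a)}-\frac1{\max(d,d_a)}\le\frac1{\delta_i+1}-\frac1d;
\]
the left side equals the right side if $d_a\le \delta_i+1$, equals $\frac1{d_a}-\frac1d$ if $\delta_i+1\le d_a\le d$, and is $0$ if $d_a\geq d$. The new edge $c\ell_i$ has weight $1/(\delta_i+1)$. The total increase is at most
\[
\sum_{i=1}^2\Big[\frac1{\delta_i+1}+\delta_i\Big(\frac1{\delta_i+1}-\frac1d\Big)\Big]=\sum_{i=1}^2\Big(1-\frac{\delta_i}d\Big)=1.\qedhere
\]
\end{proof}

\begin{example}[Trees]\label{ex:tree}
These lemmas already show that trees are good. Let $T\neq P_4$ be a tree with a longest path $v_0v_1\cdots v_D$, $D\ge3$. If $D\ge4$, cut at $v_2$, with $X_1$ the component containing $v_0,v_1$. If $D=3$, then $v_1$, say, has at least two leaf neighbors; cut at $v_1$, with $X_1$ the component containing $v_2,v_3$. The pieces are smaller trees, and induction ends at Lemma~\ref{lem:base}.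
\end{example}

When no such cut exists we delete vertices and compare what is \emph{saved} in $R'$ with what is \emph{lost} in $Q_\mu$.

\begin{example}[A triangle with three leaves]\label{ex:net}
Let $G$ be a triangle with one leaf at each vertex. It has diameter $3$ and Lemma~\ref{lem:cut} does not apply. All six edges have weight $\frac13$, so $R'(G)=2$. Put masses $\nu_1,\nu_2,\nu_3$ on the leaves. They are pairwise at distance $3$, so $Q_\mu=1-\sum\nu_i^2$, which is largest, namely $Q=\frac23$, when all $\nu_i=\frac13$. Delete one triangle vertex with its leaf. What remains is $P_4$, and $R'$ drops from $2$ to $\frac32$: the saving is $\frac12$. Rescale the two remaining masses to $\frac12$ each; then $Q$ drops from $\frac23$ to $\frac12$: the loss is $\frac16$. The saving exceeds the loss, so the inequality $\frac12\le\frac32-1$ for $P_4$ implies the inequality $\frac23\le2-1$ for $G$.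
\end{example}

Two features of this computation are general. First, at a maximizing measure the loss is \emph{quadratic} in the deleted mass $\nu$: it is $Q\nu^2/(1-\nu)^2$, here $\frac23\cdot\frac14$, because rescaling repays the first-order loss. Second, although we cannot control the saving at a single vertex, the savings over all non-leaf vertices add up to at least $R'$ of the graph with its leaves removed, here $3\cdot\frac12=R'(K_3)$, and this quantity also bounds $Q$ up to an additive constant. If the mass is spread out, the total loss is therefore smaller than the total saving, and some deletion works. The difficulty is concentrated mass: for $\nu=\frac12$, as in the extremal paths, the loss is all of $Q$. For heavy vertices we use a second operation that keeps the mass in the graph.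

\section{The shape of a minimal counterexample}\label{sec:shape}

Suppose that Theorem~\ref{thm:weighted} fails. Let $G$ be a connected graph that is not good, with the fewest vertices and, subject to this, the fewest edges. Call a connected graph with at least two vertices \emph{smaller} if it has fewer vertices than $G$, or as many vertices and fewer edges; smaller graphs are good. The continuous function $\mu\mapsto Q_\mu(G)$ attains its maximum $Q$ on the simplex of probability measures, and we let $\mu$ be a maximizer. Then
\[
Q>R'(G)-1\ge0,
\]
and by Lemma~\ref{lem:base} the diameter of $G$ is at least $3$, so $n\ge4$. Minimality says that every reduction saves less than it loses.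

\begin{lemma}\label{lem:exchange}
Let $G'$ be a smaller graph with a probability measure $\mu'$. If $Q_{\mu'}(G')\ge Q-\alpha$ and $R'(G')\le R'(G)-\beta$, then $\beta<\alpha$.
\end{lemma}

\begin{proof}
$Q-\alpha\le Q_{\mu'}(G')\le R'(G')-1\le R'(G)-1-\beta<Q-\beta$.
\end{proof}

\subsection*{The core}
A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex; thus a connected graph without cut vertices is $K_1$, $K_2$ or $2$-connected. In a $2$-connected graph every degree is at least $2$, since the neighbor of a leaf is a cut vertex, and deleting an edge $uv$ leaves the graph connected, since otherwise $u$ would separate $v$ from the other neighbors of $u$. The \emph{core} $H$ is the graph obtained from $G$ by deleting all its leaves. A leaf is never an inner vertex of a path, so $H$ is connected and $\operatorname{dist}_H=\operatorname{dist}_G$ on $H$; it is nonempty because $n\ge3$.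

\begin{lemma}\label{lem:core}
The core $H$ is $2$-connected, and every core vertex is adjacent to at most one leaf of $G$.
\end{lemma}

\begin{proof}
Let $c$ be a cut vertex of $G$ and let $G-c$ have $p\ge2$ components. By Lemma~\ref{lem:cut} and minimality, the components cannot be grouped into two classes with at least two vertices each. This excludes $p\ge4$. If $p=3$, a component with two or more vertices could be set against the other two, so all three are single vertices and $G=K_{1,3}$, which has diameter $2$. Hence $p=2$ and one component is a single vertex, that is, a leaf at $c$; the other is not a single vertex since $n\ge4$.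

A core vertex adjacent to a leaf is a cut vertex of $G$, so it is adjacent to exactly one leaf. Next let $c\in H$. All vertices of $H-c$ lie in one component of $G-c$, by the above if $c$ is a cut vertex of $G$ and trivially if not. Paths between them avoid leaves, so $H-c$ is connected or empty. Thus $H$ has no cut vertex. If $H=K_1$, then $G$ is a star. If $H=K_2$, each core vertex has degree at least $2$ in $G$, hence exactly one leaf, and $G=P_4$. Both are good by Lemma~\ref{lem:base}, so $H$ is $2$-connected.
\end{proof}

For $b\in H$ let $\sigma_b\in\{0,1\}$ be the number of leaves at $b$ and $h_b\ge2$ the degree of $b$ in $H$, so $d_b=h_b+\sigma_b$. Given a degree order of $G$, let $k_b$ and $u_b=d_b-k_b$ be the numbers of earlier and later neighbors of $b$. Leaves precede all core vertices, so they contribute $0$ to $\sum k_b/d_b$, the $u_b$ later neighbors of $b$ are core vertices, and $b$ has $k^H_b=k_b-\sigma_b$ earlier neighbors in the core. Changes of the term $k_b/d_b$ are computed from three identities, valid for $d\ge2$ and $u=d-k$: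
\begin{equation}\label{eq:id}
\frac kd-\frac{k-1}{d-1}=\frac u{d(d-1)},\qquad
\frac k{d-1}-\frac kd=\frac k{d(d-1)},\qquad
\frac{k+1}d-\frac k{d-1}=\frac{u-1}{d(d-1)} .
\end{equation}

Minimality in the number of edges now restricts the degrees.

\begin{lemma}\label{lem:degrees}
\begin{enumerate}
\item[(a)] Every core vertex $b$ has a neighbor of strictly smaller degree; hence $k_b\ge1$ and $u_b\le d_b-1$ in every degree order.
\item[(b)] Every core vertex $b$ has $d_b\ge3$. If $d_b=3$ then $\sigma_b=1$ and $h_b=2$. If $d_b\ge4$ then $h_b\ge3$.
\item[(c)] The core $H$ is good.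
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose all neighbors of $w\in H$ have degree at least $d_w\ge2$. Then a neighbor $v$ of $w$ is a core vertex, and $G-wv$ is connected because $H$ is $2$-connected. Choose a degree order in which $w$ comes first among the vertices of degree $d_w$; then $k_w=0$. Apply Lemma~\ref{lem:order} to $G-wv$ with this order. The term at $w$ is still $0$, the term at $v$ changes from $k_v/d_v$ to $(k_v-1)/(d_v-1)$, which is not larger by \eqref{eq:id}, and all other terms are unchanged. So $R'(G-wv)\le R'(G)$. Distances do not decrease, so $Q_\mu(G-wv)\ge Q$, and Lemma~\ref{lem:exchange} with $\alpha=\beta=0$ gives $0<0$.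

(b) A core vertex of degree $2$ has $h_b=2$ and no leaf, while by (a) it has a neighbor of degree $1$; so there is none. Hence no vertex of $G$ has degree $2$, and the smaller neighbor of a vertex of degree $3$ is a leaf. The last claim holds as $h_b\ge d_b-1$.

(c) The smaller neighbor of a core vertex of least degree is not a core vertex, so $G$ has a leaf and $H$ is smaller than $G$.
\end{proof}

\subsection*{Sites}
Mass prefers a leaf to the vertex that carries it. Let $w\in H$ have the leaf $v$ and move the mass $\mu_w$ from $w$ to $v$. The distance from this mass to every vertex other than $v,w$ grows by $1$, and the negative contribution $-2\mu_w\mu_v$ of the pair $v,w$ disappears, so $Q_\mu$ changes by $2\mu_w(1-\mu_w-\mu_v)+2\mu_w\mu_v\ge0$. We may therefore assume $\mu_w=0$ whenever $\sigma_w=1$. For $y\in H$ the \emph{site} of $y$ is the leaf at $y$ if $\sigma_y=1$ and $y$ itself if $\sigma_y=0$; let $\nu_y$ be the mass on it. Then $\sum_{y\in H}\nu_y=1$ and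
\begin{equation}\label{eq:g}
Q=\sum_{y\ne y'}\nu_y\nu_{y'}\,g(y,y'),\qquad g(y,y')=\operatorname{dist}_H(y,y')-2+\sigma_y+\sigma_{y'} .
\end{equation}
Call $y$ \emph{massive} if $\nu_y>0$. Since $Q>0$, at least two core vertices are massive, so every $\nu_y<1$. Put $S=\sum_{y\in H}\nu_y^2$.

\begin{lemma}\label{lem:sites}
\begin{enumerate}
\item[(a)] For every massive $y$, $\ \sum_{y'\ne y}\nu_{y'}\,g(y,y')=Q$.
\item[(b)] $Q\le R'(H)+1-2S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\varphi_y$ denote the sum. If $y,z$ are massive, we may move mass $t$ from the site of $z$ to the site of $y$ for all small $t$ of either sign. This changes \eqref{eq:g} by $2t(\varphi_y-\varphi_z)-2t^2g(y,z)$, which is at most $0$ by maximality, so $\varphi_y=\varphi_z$. The common value is $Q$ because $\sum_y\nu_y\varphi_y=Q$.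

(b) View $\nu$ as a measure on the good graph $H$. Since $\sigma_y+\sigma_{y'}\le2$ and $\sum_{y\ne y'}\nu_y\nu_{y'}=1-S$, \eqref{eq:g} gives $Q\le Q_\nu(H)+2(1-S)\le R'(H)-1+2(1-S)$.
\end{proof}

\section{Two ways to remove a core vertex}\label{sec:remove}

Fix a degree order $\prec$ of $G$. Lemmas~\ref{lem:saving}--\ref{lem:loss} hold for every such order. Write $N_H(y)$ for the set of neighbors of $y$ in $H$. For $y\in H$ and $x\in N_H(y)$ we consider two graphs:
\begin{itemize}
\item $G_y$, obtained from $G$ by deleting $y$ and its leaf, if any;
\item $G_y^x$, obtained from $G$ by deleting the leaf of $y$, if any, and all edges from $y$ to $N_H(y)\setminus\{x\}$, so that $y$ becomes a leaf at $x$.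
\end{itemize}
Both are connected because $H-y$ is connected; this is the main use of $2$-connectivity. Both are smaller than $G$: $G_y$ has fewer vertices, and $G_y^x$ has fewer vertices if $\sigma_y=1$ and fewer edges if $\sigma_y=0$, as $h_y\ge2$. Define the \emph{saving} at $y$ and a correction term:
\[
\lambda_y=\frac{k_y}{d_y}+\sum_{\substack{b\in N_H(y)\\ b\succ y}}\frac{u_b}{d_b(d_b-1)}-\sum_{\substack{b\in N_H(y)\\ b\prec y}}\frac{k_b}{d_b(d_b-1)},
\qquad
\varepsilon_y^x=\begin{cases}\dfrac{u_x}{d_x(d_x-1)}&\text{if }y\prec x,\\[3mm] \dfrac{u_x-1}{d_x(d_x-1)}&\text{if }x\prec y.\end{cases}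
\]

\begin{lemma}\label{lem:saving}
$R'(G_y)\le R'(G)-\lambda_y$ and $R'(G_y^x)\le R'(G)-\lambda_y+\varepsilon_y^x$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:order} to $G_y$ with the order $\prec$, and compare with $R'(G)=\sum_{b\in H}k_b/d_b$. The term at $y$ disappears. At a neighbor $b\succ y$ the term becomes $(k_b-1)/(d_b-1)$, and at a core neighbor $b\prec y$ it becomes $k_b/(d_b-1)$. Other terms are unchanged. The first two identities in \eqref{eq:id} give the first bound.

For $G_y^x$ use the same order with $y$ moved to the front. The term at $y$ is $0$, and only the term at $x$ differs from the bound for $G_y$. If $y\prec x$ in the original order it is $k_x/d_x$ instead of $(k_x-1)/(d_x-1)$; if $x\prec y$ it is $(k_x+1)/d_x$ instead of $k_x/(d_x-1)$. By \eqref{eq:id} the difference is $\varepsilon_y^x$.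
\end{proof}

A single $\lambda_y$ contains negative terms. In the sum over $y$ they almost cancel against the positive ones, and the core appears. In Example~\ref{ex:net} each of the three $\lambda_y$ equals $\frac12$, namely $\frac13+\frac16+0$, $\frac23+0-\frac16$ and $1-\frac16-\frac26$.

\begin{lemma}\label{lem:sum}
Let $r=\sum_{b\in H}k^H_b/h_b$. Then $\sum_{y\in H}\lambda_y=r$ and $0<Q\le r+1-2S$.
\end{lemma}

\begin{proof}
Collect the terms belonging to a fixed $b\in H$. The positive term $u_b/(d_b(d_b-1))$ occurs once for each of the $k_b^H$ earlier core neighbors $y$ of $b$, and the negative term once for each of the $u_b$ later neighbors. Hence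
\[
\sum_{y\in H}\lambda_y=\sum_{b\in H}\Big[\frac{k_b}{d_b}+\frac{k_b^Hu_b-u_bk_b}{d_b(d_b-1)}\Big]=\sum_{b\in H}\Big[\frac{k_b}{d_b}-\frac{\sigma_bu_b}{d_b(d_b-1)}\Big].
\]
If $\sigma_b=0$ the bracket is $k_b/d_b=k^H_b/h_b$. If $\sigma_b=1$ it is $(k_b-1)/(d_b-1)=k_b^H/h_b$ by \eqref{eq:id}. Lemma~\ref{lem:order} for $H$ with the order $\prec$ gives $R'(H)\le r$, and Lemma~\ref{lem:sites}(b) gives the bound on $Q$.
\end{proof}

Now we compute the losses. Put $q(t)=t^2/(1-t)^2$ for $0\le t<1$.

\begin{lemma}\label{lem:loss}
For every $y\in H$ and $x\in N_H(y)$: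
\begin{enumerate}
\item[(a)] $\lambda_y<Q\,q(\nu_y)$; in particular $\lambda_y<0$ if $y$ is not massive;
\item[(b)] $\lambda_y<2\nu_y(1-\nu_y)+\varepsilon_y^x$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\nu=\nu_y$.

(a) The pairs in \eqref{eq:g} that involve $y$ contribute $2\nu Q$, by Lemma~\ref{lem:sites}(a) if $\nu>0$ and trivially if $\nu=0$. Remove the mass of $y$ and divide the other masses by $1-\nu$. This is a probability measure on $G_y$, and distances in $G_y$ are at least those in $G$, so its value is at least
\[
\frac{Q-2\nu Q}{(1-\nu)^2}=Q-Q\,q(\nu).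
\]
Apply Lemma~\ref{lem:exchange} with $\alpha=Q\,q(\nu)$ and $\beta=\lambda_y$.

(b) On $G^x_y$ put the mass $\nu$ on $y$ and leave the other masses in place. Distances between surviving vertices do not decrease. If $\sigma_y=1$ the mass $\nu$ has moved from the leaf to $y$, so its distances to the other sites drop by at most $1$ and the value is at least $Q-2\nu(1-\nu)$. If $\sigma_y=0$ it is at least $Q$. Apply Lemma~\ref{lem:exchange} with $\alpha=2\nu(1-\nu)$ and $\beta=\lambda_y-\varepsilon_y^x$.
\end{proof}

Bound (a) is good for light vertices. Bound (b) does not involve $Q$, and $2\nu(1-\nu)\le\frac12$, so it controls heavy vertices once $\varepsilon^x_y$ is small. The obstacle is a neighbor $x\succ y$ of degree $3$, for which Lemma~\ref{lem:degrees}(a) gives only $\varepsilon_y^x\le\frac13$. The next lemma removes it.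

\begin{lemma}\label{lem:three}
No two core vertices of degree $3$ are adjacent.
\end{lemma}

\begin{proof}
Let $x,y$ be adjacent core vertices of degree $3$. Since $3$ is the least core degree, there is a degree order with $y$ first and $x$ second among core vertices. By Lemma~\ref{lem:degrees}(b), $N_H(y)=\{x,x'\}$ for some $x'$, and $k_y=1$, counting the leaf. The neighbors of $x$ are its leaf, $y$, and one later core vertex, so $u_x=1$. Both $x$ and $x'$ follow $y$, hence $\lambda_y=\frac13+\frac16+\varepsilon_y^{x'}$. Lemma~\ref{lem:loss}(b) with $x'$ gives $\frac12<2\nu_y(1-\nu_y)\le\frac12$, a contradiction.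
\end{proof}

\begin{lemma}\label{lem:quarter}
In every degree order, $\lambda_y<2\nu_y(1-\nu_y)+\frac14$ for all $y\in H$.
\end{lemma}

\begin{proof}
We find $x\in N_H(y)$ with $\varepsilon_y^x\le\frac14$ and apply Lemma~\ref{lem:loss}(b). If some $x\in N_H(y)$ has $d_x\ge4$, then $u_x\le d_x-1$ gives $\varepsilon_y^x\le1/d_x\le\frac14$. Otherwise all $x\in N_H(y)$ have degree $3$. Then $d_y\ge4$ by Lemma~\ref{lem:three}, so $x\prec y$, and $u_x\le2$ gives $\varepsilon_y^x\le\frac16$.
\end{proof}

\section{The total saving and the contradiction}\label{sec:end}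

Fix a degree order. The last vertex gives $r\ge1$, but two heavy vertices may absorb savings up to $2\cdot\frac34$ in Lemma~\ref{lem:quarter}, and light vertices absorb some more. We need a better lower bound.

\begin{lemma}\label{lem:r}
$r\ge2$.
\end{lemma}

\begin{proof}
List the core vertices from the top as $b_0\succ b_1\succ b_2\succ\cdots$; there are at least three. Since $b_j$ has at most $j$ later neighbors, its term in $r$ is at least $1-j/h_{b_j}$, and all terms are nonnegative. If $d_{b_1}=3$, then all core vertices other than $b_0$ have degree $3$ and are pairwise nonadjacent by Lemma~\ref{lem:three}, so $b_1$ has at most one core neighbor, contrary to $h_{b_1}\geq2$. So $d_{b_1}\ge4$ and $h_{b_1}\ge3$. If also $d_{b_2}\ge4$, then $h_{b_2}\ge3$ and $r\ge1+(1-\frac13)+(1-\frac23)=2$.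

Let $d_{b_2}=3$. The core vertices $w_1,\dots,w_t$ other than $b_0,b_1$ have degree $3$ and are pairwise nonadjacent, so each has one leaf and core neighbors exactly $b_0$ and $b_1$. From $3\le h_{b_1}\le t+1$ we get $t\ge2$. If $b_0b_1$ is not an edge, then $b_0$ and $b_1$ have no later neighbors and $r\geq1+1$.

Suppose $b_0b_1$ is an edge. Then $r=2-\frac1{t+1}<2$, so we must exclude this graph, and we do it by checking that it is good. In $\sum k_b/d_b$ the vertex $b_0$ contributes $1$, each $w_i$ contributes $\frac13$, and $b_1$ contributes $1-1/d_{b_1}\ge t/(t+1)\geq\frac23$. So $R'(G)-1\ge\frac t3+\frac23$. In \eqref{eq:g}, $g(w_i,w_j)=2$ for $i\ne j$, $g(w_i,b_j)=\sigma_{b_j}\le1$ and $g(b_0,b_1)\le1$. Let $a=\sum_i\nu_{w_i}$. Using $\sum_i\nu_{w_i}^2\ge a^2/t$ and $2\nu_{b_0}\nu_{b_1}\le\frac12(1-a)^2$,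
\[
Q\le2a^2\Big(1-\frac1t\Big)+2a(1-a)+\frac12(1-a)^2=\frac12+a+a^2\Big(\frac12-\frac2t\Big).
\]
For $t\ge2$ the derivative of the right side in $a\in[0,1]$ is at least $1-a\ge0$, so $Q\le2-\frac2t$. Finally $\frac t3+\frac2t\ge2\sqrt{2/3}>\frac43$, so $Q\le 2-\frac2t<\frac t3+\frac23\le R'(G)-1$, contrary to the choice of $G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
By Lemmas~\ref{lem:sum}, \ref{lem:loss}(a) and \ref{lem:quarter},
\[
r\le\sum_{y\text{ massive}}\lambda_y,\qquad
\lambda_y<\min\Big\{Q\,q(\nu_y),\ 2\nu_y(1-\nu_y)+\frac14\Big\},\qquad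
0<Q\le r+1-2S .
\]
We show that these force $r<2$. Call $y$ \emph{heavy} if $\nu_y>\frac13$ and \emph{light} otherwise; at most two vertices are heavy. We use the second bound on $\lambda_y$ for heavy vertices and the first for light ones. For $0\le t\le\frac13$ we have $(1-t)^{-2}\le\frac94$, so
\begin{equation}\label{eq:q}
q(t)\le\tfrac94t^2\le\tfrac34t .
\end{equation}
Let $f$ be the sum of $q(\nu_y)$ over light $y$; the light vertices contribute at most $Qf$. A large $f$ forces a large $S$ and hence a smaller $Q$. To exploit this we note that $t\mapsto t(A-Bt)$ is increasing on $[0,t_0]$ when $A\ge2Bt_0$, and we use $r\ge2$ from Lemma~\ref{lem:r}.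

\emph{No heavy vertex.} By \eqref{eq:q}, $f\le\frac34$ and $S\ge\frac49f$. So $r<Qf\le f\,(r+1-\frac89f)$. As $r+1\ge2\cdot\frac89\cdot\frac34$, the right side is at most its value at $f=\frac34$, which is $\frac34(r+\frac13)$. Hence $r<1$.

\emph{One heavy vertex}, of mass $\nu_0>\frac13$. Its saving is less than $\frac12+\frac14$. By \eqref{eq:q}, $f\le\frac34(1-\nu_0)<\frac12$ and $S\ge\frac19+\frac49f$. So $r<\frac34+f\,(r+\frac79-\frac89f)$. As $r+\frac79\ge2\cdot\frac89\cdot\frac12$, we may put $f=\frac12$ and obtain $r<\frac34+\frac12(r+\frac13)$, that is, $r<\frac{11}6$.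

\emph{Two heavy vertices}, of masses $\nu_0,\nu_1>\frac13$. This is the tight case. Let $m=1-\nu_0-\nu_1<\frac13$ be the total light mass. Since $\nu_0^2+\nu_1^2\ge\frac12(1-m)^2$, the heavy vertices contribute less than
\[
\tfrac12+2(1-m)-2(\nu_0^2+\nu_1^2)\le\tfrac12+2(1-m)-(1-m)^2=\tfrac32-m^2 .
\]
Let $p$ be the sum of $\nu_y^2$ over light $y$. Each light mass is at most $m$, so $p\le m^2$ and $f\le p/(1-m)^2$; also $S\ge\frac12(1-m)^2+p$. The light vertices contribute at most
\[
\frac{p\,\big(r+1-(1-m)^2-2p\big)}{(1-m)^2}\le\frac{m^2\big(r+1-(1-m)^2-2m^2\big)}{(1-m)^2},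
\]
where we may put $p=m^2$ because $r+1-(1-m)^2\ge r\ge4m^2$. Altogether
\[
r<\frac32+m^2\Big[\frac{r+1-2m^2}{(1-m)^2}-2\Big].
\]
The bracket equals $r-1>0$ at $m=0$, and its derivative in $m$ is $\big(2(r+1)-4m\big)/(1-m)^3>0$. So the right side is at most its value at $m=\frac13$, which is $\frac32+\frac19\big[\frac94(r+\frac79)-2\big]=\frac32+\frac r4-\frac1{36}$. Hence $\frac34r<\frac{53}{36}$ and $r<\frac{53}{27}$.

In every case $r<2$, which contradicts Lemma~\ref{lem:r}. So there is no counterexample.
\end{proof}

\section{From the weighted inequality to the Randi\'c index}\label{sec:deduce}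

Let $G$ be connected with $n\ge2$ vertices, and let $s=\sqrt{n-1}\geq1$, so that $n=s^2+1$. For the uniform measure, $Q_\mu(G)=\frac{n(n-1)}{n^2}(\operatorname{ad}(G)-2)$, so Theorem~\ref{thm:weighted} gives \eqref{eq:Rad}. With $R\ge R'$ this falls short of Theorem~\ref{thm:main} by about $1$. The missing amount comes from \eqref{eq:RR}: if $R'$ is well below $n/2$, then by \eqref{eq:n} many edges are unbalanced, and on these $R$ exceeds $R'$.

\begin{lemma}\label{lem:edge}
$(s+1)R(G)\ge(s-1)R'(G)+n$. In particular $R(G)\ge s$.
\end{lemma}

\begin{proof}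
For an edge $ab$ let $M=\max(d_a,d_b)$ and $\rho=\sqrt{M/\min(d_a,d_b)}$. Degrees lie between $1$ and $n-1$, so $1\le\rho\le s$. The edge contributes $\rho/M$ to $R$, $1/M$ to $R'$, and $(1+\rho^2)/M$ to the sum \eqref{eq:n}. The inequality $(s+1)\rho\ge(s-1)+(1+\rho^2)$ is equivalent to $(\rho-1)(\rho-s)\le0$. Divide by $M$ and sum over the edges. With $R'\ge1$ we get $(s+1)R\ge s-1+s^2+1=s(s+1)$.
\end{proof}

The lemma is \eqref{eq:RR}. It is an equality for regular graphs, where $\rho=1$, and for stars, where $\rho=s$. Since it multiplies $R'$ by $\frac{s-1}{s+1}<1$, we also need an upper bound for the average distance.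

\begin{lemma}\label{lem:wiener}
$\operatorname{ad}(G)\le\frac{n+1}3$, with equality if and only if $G=P_n$.
\end{lemma}

\begin{proof}
The claim is $W(G)\le\binom{n+1}3$, and we use induction on $n$; the case $n=2$ is $W(K_2)=1$. For $n\ge3$ let $v$ be a leaf of a spanning tree, so $G-v$ is connected. Every distance from $1$ to the largest distance from $v$ is attained, so the $i$th smallest distance from $v$ to the other vertices is at most $i$, and these distances sum to at most $\binom n2$. Distances in $G$ are at most those in $G-v$, so $W(G)\le W(G-v)+\binom n2\le\binom n3+\binom n2=\binom{n+1}3$. If equality holds, some vertex is at distance $n-1$ from $v$; a shortest path to it is induced and contains all vertices, so $G=P_n$. For $G=P_n$ and $v$ an end, each step is an equality.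
\end{proof}

\begin{proof}[Proof of \eqref{eq:gap}]
Write $\operatorname{ad}=\operatorname{ad}(G)$. By \eqref{eq:RR} and \eqref{eq:Rad}, $(s+1)(R(G)-\operatorname{ad})\ge F(\operatorname{ad})$, where
\[
F(t)=(s-1)\Big[1+\frac{s^2}{s^2+1}(t-2)\Big]+s^2+1-(s+1)t .
\]
The function $F$ is affine with slope $\frac{(s-1)s^2}{s^2+1}-(s+1)<0$, so by Lemma~\ref{lem:wiener} $F(\operatorname{ad})\ge F(t_0)$ with $t_0=\frac{n+1}3=\frac{s^2+2}3$. Since $t_0-2=\frac{s^2-4}3$ and $\frac{s^2(s^2-4)}{s^2+1}=s^2-5+\frac5{s^2+1}$,
\begin{align*}
3F(t_0)&=3(s-1)+(s-1)(s^2-5)+\frac{5(s-1)}{s^2+1}+3(s^2+1)-(s+1)(s^2+2)\\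
&=(s-1)(s-3)+\frac{5(s-1)}{s^2+1}
=\frac{(s-1)(s^3-3s^2+s+2)}{s^2+1}\\
&=\frac{(s-1)(s-2)(s^2-s-1)}{s^2+1}.
\end{align*}
Dividing by $3(s+1)$ gives the first inequality in \eqref{eq:gap}. The second follows from
\[
(s-1)(s-2)(s^2-s-1)=(s-5)(s+1)(s^2+1)+8s^2+5s+3,
\]
both sides being $s^4-4s^3+4s^2+s-2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n\ge6$, then $s>2$ and $s^2-s-1>0$, so \eqref{eq:gap} gives $R>\operatorname{ad}$. The lower bound in \eqref{eq:gap} is not positive for $n\in\{2,4,5\}$, and we treat small $n$ directly.

If $n=5$, then $s=2$ and $F(t_0)=0$. For $G\ne P_5$ we have $\operatorname{ad}<t_0$, so $F(\operatorname{ad})>0$ and $R>\operatorname{ad}$. Also $R(P_5)=1+\sqrt2>2=\operatorname{ad}(P_5)$.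

If $n=4$, then $R(P_4)=\frac12+\sqrt2>\frac53=\operatorname{ad}(P_4)$. Any other connected graph on four vertices has diameter at most $2$ and at least three edges, so $W\le2\cdot6-3=9$ and $\operatorname{ad}\le\frac32<\sqrt3\le R$ by Lemma~\ref{lem:edge}.

If $n=3$, then $R\ge\sqrt2>\frac43\ge\operatorname{ad}$ by Lemmas~\ref{lem:edge} and \ref{lem:wiener}.

If $n=2$, then $G=K_2$ and $R=\operatorname{ad}=1$.
\end{proof}

With Theorem~\ref{thm:main} and the examples of Section~\ref{sec:intro}, this also completes the proof of Theorem~\ref{thm:quant}.

\begin{thebibliography}{1}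

\bibitem{unicyclic}
\emph{On a conjecture between Randi\'c index and average distance of unicyclic graphs},\newline
\texttt{https://web1.pmf.ni.ac.rs/filomat-content/2014/28-4/F28-4-12.pdf}

\end{thebibliography}
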